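\title{Rings whose simple modules are flat need not be von Neumann regular}

\begin{abstract}
A ring is right (left) SF if all its simple right (left) modules are flat. Ramamurthi's question asks whether a ring that is both right and left SF must be von Neumann regular. We show that the answer is no: over every field there is an algebra of dimension $\aleph_1$ that is right and left SF and has a nonzero ideal of square zero. It is a triangular matrix ring over a regular algebra $Q$ of operators on a tensor product of $\aleph_1$ vector spaces, and $Q$ is built from a coherent family of injections of the countable ordinals into $\omega$. We also give a criterion for a trivial extension of a regular ring to be SF, show that a countable right SF ring that is regular modulo its Jacobson radical is regular, and show that $Q$ is left but not right primitive and yields a right SF ring that is not left SF. The arguments are in ZFC.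
\end{abstract}

\section{The question and the results}\label{sec:intro}

Rings are associative with identity and modules are unitary, and $J(R)$ is the Jacobson radical of $R$. A ring $R$ is \emph{(von Neumann) regular} if for every $a\in R$ there is $b\in R$ with $a=aba$. It is \emph{right SF} if every simple right $R$-module is flat, and \emph{left SF} if every simple left $R$-module is flat. Recall that a right module $F$ is flat if $F\otimes_R-$ preserves injections, and that it suffices to test this on the inclusions $B\to R$ of left ideals. For cyclic modules flatness is a condition on elements.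

\begin{lemma}\label{lem:flat}
Let $I$ be a right ideal of $R$. Then $R/I$ is flat if and only if $r\in Ir$ for every $r\in I$. Symmetrically, for a left ideal $I$, the module $R/I$ is flat if and only if $r\in rI$ for every $r\in I$.
\end{lemma}

\begin{proof}
For a left ideal $B$ we have $(R/I)\otimes_RB\cong B/IB$, and the map to $(R/I)\otimes_RR=R/I$ has kernel $(I\cap B)/IB$. So $R/I$ is flat if and only if $I\cap B=IB$ for all left ideals $B$. If this holds and $r\in I$, take $B=Rr$: then $r\in I\cap Rr=IRr=Ir$. Conversely, if $r\in Ir$ for all $r\in I$, then every $r\in I\cap B$ lies in $Ir\subseteq IB$.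
\end{proof}

It follows that $R$ is regular if and only if $R/I$ is flat for \emph{every} right ideal $I$: if $a=aba\in I$ then $a=(ab)a\in Ia$, and conversely flatness of $R/aR$ gives $a\in aRa$. The simple right modules are the $R/M$ with $M$ a maximal right ideal, so the right SF property asks for the same condition for maximal right ideals only. Regularity is left-right symmetric, so regular rings are right and left SF. Ramamurthi's question, which we take from \cite{bounded}, concerns the converse.

\begin{quote}
\emph{Is a ring that is both right SF and left SF necessarily regular?}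
\end{quote}

Commutative rings suggest that the answer is yes. Let $R$ be commutative and SF, let $a\in R$, and let $\ell(a)=\{r\in R: ra=0\}$. If the ideal $aR+\ell(a)$ were contained in a maximal ideal $M$, Lemma~\ref{lem:flat} would give $a=ma$ with $m\in M$, so $1-m\in\ell(a)\subseteq M$, which is absurd. Hence $1=ab+z$ with $za=0$, and $a=aba$.

In a noncommutative ring the argument breaks at one point: $\ell(a)$ is a \emph{left} ideal, and there is no reason for it to lie in a maximal \emph{right} ideal. If $a\in J(R)$, then $a$ lies in every maximal right ideal $M$, and the right SF property gives $1\in M+\ell(a)$ for all such $M$; and $a\neq0$ means that $\ell(a)$ is proper. So a right SF ring with nonzero radical contains a proper left ideal $L$ with $1\in M+L$ for every maximal right ideal $M$. We shall see that in a regular ring no countably generated $L$ has this property, but that an uncountable construction produces one. This answers the question in the negative.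

\begin{theorem}\label{thm:main}
For every field $k$ there is a $k$-algebra $R$ with $\dim_kR=\aleph_1$ that is right SF and left SF and has an ideal $J\neq0$ with $J^2=0$ and $R/J$ regular. In particular $R$ is not regular.
\end{theorem}

The last sentence holds because $0\neq a\in J$ and $a=aba$ would give $a\in J^2=0$. The ring $R$ is not even semiprime, since a semiprime ring has no nonzero ideal of square zero.

For a ring $A$ and an $A$-$A$-bimodule $B$, the \emph{trivial extension} $A\ltimes B$ is the group $A\oplus B$ with the product $(a,b)(a',b')=(aa',ab'+ba')$. For $M\subseteq A$ we write $MB$ for the set of finite sums $\sum m_ib_i$ with $m_i\in M$, $b_i\in B$. The ring of Theorem~\ref{thm:main} is a trivial extension, and it is tested by the following criterion.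

\begin{theorem}\label{thm:criterion}
Let $A$ be a regular ring, $B$ an $A$-$A$-bimodule and $R=A\ltimes B$. Then $R$ is right SF if and only if $MB=B$ for every maximal right ideal $M$ of $A$, and $R$ is left SF if and only if $BM'=B$ for every maximal left ideal $M'$ of $A$. If $B\neq0$, then $R$ is not regular.
\end{theorem}

The cardinal $\aleph_1$ cannot be lowered among rings that are regular modulo the radical.

\begin{theorem}\label{thm:countable}
A countable right SF ring $R$ with $R/J(R)$ regular is regular. For $k$ countable, the ring $R$ of Theorem~\ref{thm:main} has $|R|=\aleph_1$ and $R/J(R)$ regular.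
\end{theorem}

A ring is \emph{left (right) primitive} if it has a faithful simple left (right) module. The construction is strongly asymmetric, and this has two by-products.

\begin{theorem}\label{thm:primitive}
For every field $k$ there is a regular $k$-algebra $Q$ that is left primitive but not right primitive, and there is a right SF ring that is not left SF.
\end{theorem}

All proofs are in ZFC, with no further set-theoretic assumptions. Section~\ref{sec:criterion} proves Theorem~\ref{thm:criterion} and reduces Theorem~\ref{thm:main} to finding one regular ring $Q$ with one module $T$. Section~\ref{sec:countable} proves Theorem~\ref{thm:countable}, which also tells us what $Q$ cannot look like. The construction combines an identity visible in $2\times2$ matrices (Section~\ref{sec:one}) with a combinatorial object on $\omega_1$ (Section~\ref{sec:coherent}); Sections~\ref{sec:Q} and~\ref{sec:max} build $Q$ and analyze its maximal right ideals, and Section~\ref{sec:end} completes the proofs.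

\section{Trivial extensions and triangular rings}\label{sec:criterion}

We first collect the standard facts on regular rings that we use.

\begin{lemma}\label{lem:regular}
Let $A$ be a regular ring.
\begin{enumerate}
\item[(a)] Every finitely generated right (left) ideal of $A$ is generated by an idempotent.
\item[(b)] If $M$ is a right ideal, $B$ a left $A$-module, $a\in M$ and $b\in MB$, then there is an idempotent $h\in M$ with $ha=a$ and $hb=b$.
\item[(c)] $J(A)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $a=aba$, then $ab$ is idempotent and $aA=abA$. Let $e,f$ be idempotents and write $(1-e)fA=gA$ with $g$ idempotent. Then $eg=0$ and $eA+fA=eA+gA$. The element $h=e+g-ge$ of $eA+gA$ satisfies $he=e$ and $hg=g$, so $h$ fixes every element of $eA+gA$; thus $h^2=h$ and $eA+gA=hA$. Induction finishes the proof, and left ideals are handled in $A^{op}$.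

(b) Write $b=\sum m_ib_i$ with $m_i\in M$ and $aA+\sum m_iA=hA$ with $h$ idempotent. Then $h\in M$, $ha=a$ and $hm_i=m_i$ for all $i$, so $hb=b$.

(c) If $a=aba\in J(A)$, then $1-ba$ is a unit and $a(1-ba)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The ideal $J=0\oplus B$ has square zero and $R/J\cong A$. It lies in every maximal right ideal $N$ of $R$: otherwise $1=n+j$ with $n\in N$, $j\in J$, and $n=1-j$ has the inverse $1+j$. So the maximal right ideals of $R$ are the $M\oplus B$ with $M$ a maximal right ideal of $A$.

Suppose $R$ is right SF and $b\in B$. Lemma~\ref{lem:flat}, applied to $(0,b)\in M\oplus B$, gives $(0,b)=(m,b')(0,b)=(0,mb)$ with $m\in M$. Hence $b\in MB$.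

Suppose $MB=B$ for every $M$, and let $(a,b)\in M\oplus B$. Lemma~\ref{lem:regular}(b) gives $h\in M$ with $ha=a$, $hb=b$. Then $(a,b)=(h,0)(a,b)$ with $(h,0)\in M\oplus B$, and $R/(M\oplus B)$ is flat by Lemma~\ref{lem:flat}.

The left statement is the right statement for $R^{op}$. If $0\neq b\in B$, then $(0,b)R(0,b)=0$, so $R$ is not regular.
\end{proof}

Regularity of $A$ is used only to produce $h$, and it cannot be dropped: $A=\mathbb Z$, $B=\mathbb Q$ satisfy $MB=B$ for all maximal $M$, but $\mathbb Z\ltimes\mathbb Q$ is commutative and not regular, hence not SF.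

The criterion imposes one condition on the left action on $B$ and one on the right action. To decouple them we let two different rings act.

\begin{corollary}\label{cor:triangular}
Let $A_1,A_2$ be regular rings, $B$ an $A_1$-$A_2$-bimodule and $R=\left(\begin{smallmatrix}A_1&B\\0&A_2\end{smallmatrix}\right)$. Then $R$ is right SF if and only if $MB=B$ for every maximal right ideal $M$ of $A_1$, and left SF if and only if $BM'=B$ for every maximal left ideal $M'$ of $A_2$.
\end{corollary}

\begin{proof}
The ring $A=A_1\times A_2$ is regular, $B$ is an $A$-$A$-bimodule by $(a_1,a_2)\,b\,(a_1',a_2')=a_1ba_2'$, and matrix multiplication shows $R\cong A\ltimes B$. Since $(1,0)$ is a central idempotent, every right ideal of $A$ is a product of right ideals, so the maximal ones are $A_1\times M_2$ and $M_1\times A_2$ with $M_i$ maximal in $A_i$. Now $(A_1\times M_2)B=A_1B=B$ always, and $(M_1\times A_2)B=M_1B$. On the other side, $B(M_1'\times A_2)=BA_2=B$ and $B(A_1\times M_2')=BM_2'$. Apply Theorem~\ref{thm:criterion}.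
\end{proof}

Everything now depends on one one-sided statement, proved in Sections~\ref{sec:one}--\ref{sec:end}.

\begin{proposition}\label{prop:pair}
For every field $k$ there are a regular $k$-algebra $Q$ with $\dim_kQ\le\aleph_1$ and a left $Q$-module $T$ with $\dim_kT=\aleph_1$ such that $MT=T$ for every maximal right ideal $M$ of $Q$.
\end{proposition}

The module $T$ takes care of the right SF property. For the left SF property we need its mirror image, namely $T$ as a right module over $Q^{op}$, and a tensor product carries both.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:pair}]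
Let $B=T\otimes_kT$ with $q\cdot(\tau\otimes\tau')\cdot p=q\tau\otimes p\tau'$ for $q\in Q$, $p\in Q^{op}$. The two actions commute, and $(\tau\otimes\tau')\cdot p\cdot p'=\tau\otimes p'p\tau'$, where $p'p$ is the product of $p$ and $p'$ in $Q^{op}$. So $B$ is a $Q$-$Q^{op}$-bimodule on which $k$ acts centrally, and
\[
R=\begin{pmatrix}Q&T\otimes_kT\\0&Q^{op}\end{pmatrix}
\]
is a $k$-algebra. If $M$ is a maximal right ideal of $Q$, then $MB\supseteq MT\otimes T=B$. A maximal left ideal $M'$ of $Q^{op}$ is a maximal right ideal of $Q$, so $BM'\supseteq T\otimes M'T=B$. Since $Q$ and $Q^{op}$ are regular, Corollary~\ref{cor:triangular} shows that $R$ is right and left SF. The strictly upper triangular matrices form an ideal $J\neq0$ with $J^2=0$, and $R/J\cong Q\times Q^{op}$ is regular. Finally $\dim_kB=\aleph_1$ and $\dim_kQ\le\aleph_1$ give $\dim_kR=\aleph_1$.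
\end{proof}

\section{The countable case}\label{sec:countable}

In a regular ring a countably generated proper left ideal can always be avoided by a maximal right ideal.

\begin{lemma}\label{lem:avoid}
Let $A$ be a regular ring and $L$ a proper, countably generated left ideal. Then there is a maximal right ideal $M$ of $A$ with $1\notin M+L$.
\end{lemma}

\begin{proof}
If $L=Ag$ with $g\ne1$ idempotent, any maximal $M\supseteq gA$ works: from $1=m+ag$ we get $1-g=m(1-g)\in M$, so $1\in M$. In general we need one $M$ that serves a chain of idempotents, and the right ideals $gA$ need not form a chain; we replace them by other complements that do.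

Let $l_1,l_2,\dots$ generate $L$. By Lemma~\ref{lem:regular}(a), $Al_1+\dots+Al_n=Ag_n$ with $g_n$ idempotent, so $L=\bigcup_nAg_n$, $Ag_n\subseteq Ag_{n+1}$ and $g_n\neq1$. The right ideals
\[
W_n=\{a\in A:g_na=0\}=(1-g_n)A
\]
are nonzero, and $W_{n+1}\subseteq W_n$ because $g_n\in Ag_{n+1}$. From $A=W_{n+1}\oplus g_{n+1}A$ we get $W_n=W_{n+1}\oplus X_n$ with $X_n=W_n\cap g_{n+1}A$. Put $U_1=g_1A$ and $U_{n+1}=U_n\oplus X_n$. By induction $A=U_n\oplus W_n$, so the $U_n$ form an increasing chain of proper right ideals. Their union does not contain $1$, hence lies in a maximal right ideal $M$.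

Suppose $1=m+l$ with $m\in M$ and $l\in Ag_n$. For $w\in W_n$ we have $lw=0$, so $w=mw\in M$. Then $A=U_n+W_n\subseteq M$, a contradiction.
\end{proof}

Countability is used to choose the complements $U_n$ one after another, each containing the previous one.

\begin{proposition}\label{prop:radical}
Let $R$ be right SF with $A=R/J(R)$ regular. Let $b\in J(R)$ be such that the image $\bar L$ in $A$ of $L=\{r\in R:rb=0\}$ is a countably generated left ideal. Then $b=0$.
\end{proposition}

\begin{proof}
If $\bar L=A$, then $L$ contains an element $1-j$ with $j\in J(R)$; this is a unit, so $b=0$. Suppose $\bar L\neq A$. Take a maximal right ideal $\bar M$ of $A$ with $1\notin\bar M+\bar L$, by Lemma~\ref{lem:avoid}. Its preimage $M$ is a maximal right ideal of $R$ and $b\in J(R)\subseteq M$. Lemma~\ref{lem:flat} gives $b=mb$ with $m\in M$. Then $1-m\in L$, so $1\in\bar M+\bar L$, a contradiction.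
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
If $R$ is countable, Proposition~\ref{prop:radical} applies to every $b\in J(R)$, so $J(R)=0$ and $R=R/J(R)$ is regular. For $R$ and $J$ as in Theorem~\ref{thm:main}, the ideal $J$ lies in every maximal right ideal (as in the proof of Theorem~\ref{thm:criterion}), so $J(R)/J=J(R/J)$, which is $0$ by Lemma~\ref{lem:regular}(c). Thus $J(R)=J$. A space of dimension $\aleph_1$ over a countable field has $\aleph_1$ elements.
\end{proof}

So $\aleph_1$ is the least cardinality of a nonregular right SF (or two-sided SF) ring $R$ with $R/J(R)$ regular.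

Lemma~\ref{lem:avoid} also constrains Proposition~\ref{prop:pair}. Let $0\neq\tau\in T$. For each maximal right ideal $M$, Lemma~\ref{lem:regular}(b) gives $h\in M$ with $h\tau=\tau$, so $1\in M+\ell(\tau)$, where $\ell(\tau)$ is the annihilator of $\tau$. Hence $\ell(\tau)$ is not countably generated, and $Q$ must have uncountable dimension.

\section{One coordinate}\label{sec:one}

Fix a field $k$. We look for idempotents that have a common fixed vector in a left module but no common fixed vector in any right module. The smallest instance is in $M_2(k)$:
\[
E_0=\begin{pmatrix}1&0\\1&0\end{pmatrix},\qquad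
E_1=\begin{pmatrix}0&1\\0&1\end{pmatrix},\qquad
t=\begin{pmatrix}1\\1\end{pmatrix}.
\]
Both idempotents fix the column $t$, and $E_nE_m=E_m$. On rows, $(a,b)E_0=(a+b,0)$ and $(a,b)E_1=(0,a+b)$, so only the zero row is fixed by both. The reason can be put inside the ring: $c=\left(\begin{smallmatrix}0&0\\1&0\end{smallmatrix}\right)$ satisfies $E_0c=0$ and $E_1c=E_0$, so if $\sigma E_0=\sigma=\sigma E_1$ in any right module, then
\[
0=\sigma E_0c=\sigma c=\sigma E_1c=\sigma E_0=\sigma .
\]
Think of the index $n$ as a \emph{color}: the column $t$ accepts every color, while a nonzero element of a right module accepts at most one. We need the same picture with countably many colors.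

For a vector space $W$, $u\in W$ and $\varphi\in W^*$, let $[u,\varphi]$ be the operator $w\mapsto\varphi(w)u$. It is bilinear in $(u,\varphi)$ and
\begin{equation}\label{eq:rankone}
[u,\varphi]\,[u',\varphi']=\varphi(u')\,[u,\varphi'] .
\end{equation}
For a subspace $W'\subseteq W^*$ let $\mathcal F(W,W')$ be the span of the $[u,\varphi]$ with $u\in W$, $\varphi\in W'$. By \eqref{eq:rankone} it is closed under multiplication; it need not contain $1$. We say that $W'$ \emph{separates points} if no nonzero vector is killed by all of $W'$.

\begin{lemma}\label{lem:finiterank}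
Let $W'\subseteq W^*$ separate points and let $\mathcal F=\mathcal F(W,W')$.
\begin{enumerate}
\item[(a)] If $w_1,\dots,w_r\in W$ are linearly independent, there are $\varphi_i\in W'$ with $\varphi_i(w_j)=\delta_{ij}$. If $\psi_1,\dots,\psi_r\in W'$ are linearly independent, there are $u_j\in W$ with $\psi_i(u_j)=\delta_{ij}$.
\item[(b)] For finitely many vectors of $W$ there is an idempotent $h\in\mathcal F$ fixing each of them.
\item[(c)] For $n_1,\dots,n_s\in\mathcal F$ there is an idempotent $d\in\mathcal F$ with $n_id=n_i$ for all $i$.
\item[(d)] For every $c\in\mathcal F$ there is $d\in\mathcal F$ with $c=cdc$.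
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The restrictions of $W'$ to $W_0=\operatorname{span}\{w_j\}$ form a subspace of $W_0^*$ with common kernel $0$; as $\dim W_0<\infty$, this subspace is $W_0^*$. For the second claim, the map $(\psi_1,\dots,\psi_r):W\to k^r$ is onto, since a nonzero linear form vanishing on its image would be a linear relation among the $\psi_i$.

(b) Let $w_1,\dots,w_r$ be a basis of the span of the vectors and $h=\sum[w_i,\varphi_i]$ with $\varphi_i$ as in (a). Then $hw_j=w_j$, and the image of $h$ is the span of the $w_j$, so $h^2=h$.

(c) Write each $n_i$ as a sum of operators $[u,\varphi]$, let $\psi_1,\dots,\psi_r$ be a basis of the span of the functionals $\varphi$ that occur, and put $d=\sum[u_j,\psi_j]$ with $u_j$ as in (a). Then $\psi_i\circ d=\sum_j\psi_i(u_j)\psi_j=\psi_i$. Hence $[u,\varphi]\,d=[u,\varphi\circ d]=[u,\varphi]$ for all these $\varphi$, which gives $n_id=n_i$ and $d^2=d$.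

(d) Write $c=\sum_{i=1}^r[w_i,\psi_i]$ with $r$ minimal. A linear relation among the $w_i$ or among the $\psi_i$ would shorten the sum, so both families are independent. With $\varphi_i,u_i$ as in (a) put $d=\sum[u_i,\varphi_i]$. By \eqref{eq:rankone}, $cd=\sum[w_i,\varphi_i]$, which fixes each $w_j$ and so fixes the image of $c$. Thus $cdc=c$.
\end{proof}

Let $\omega=\{0,1,2,\dots\}$. Let $V\subseteq k^\omega$ be the space of eventually constant sequences. It has the basis
\[
t=(1,1,1,\dots),\quad v_0,\ v_1,\ v_2,\dots,
\]
where $v_n$ has $1$ in place $n$ and $0$ elsewhere. Let $f_n\in V^*$ be the $n$-th coordinate, so $f_n(t)=1$ and $f_n(v_i)=\delta_{ni}$. The span $V'$ of the $f_n$ separates points. Put $K=\mathcal F(V,V')$ and $E_n=[t,f_n]\in K$. Then \eqref{eq:rankone} gives, for all $n,m$ and all $i\neq j$,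
\begin{gather}
E_nt=t,\qquad E_nE_m=E_m,\qquad f_n\circ E_n=f_n,\label{eq:E}\\
E_i\,[v_j,f_i]=0,\qquad E_j\,[v_j,f_i]=E_i .\label{eq:c}
\end{gather}
So $[v_j,f_i]$ plays the role of $c$ for the colors $i\ne j$.

\begin{example}\label{ex:one}
Consider the algebra $Q_1=k\cdot1+K$ and its left module $V$. The ideal $K$ has codimension one, so it is a maximal right ideal, and $KV=V$ by Lemma~\ref{lem:finiterank}(b), as desired. But $V'$ is a right $Q_1$-module under composition, and it is simple, because $\psi\circ[u,\varphi]=\psi(u)\varphi$. So $M_n=\{q:f_n\circ q=0\}$ is a maximal right ideal, and $M_nV\subseteq\ker f_n\neq V$. The failure is caused by the element $f_n\in V'$, which accepts the color $n$.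
\end{example}

One coordinate cannot remove such elements; it only forces each of them to commit to a single color. The plan is to use one copy of $V$ for each countable ordinal $x$ and to prescribe colors so that an element of a right module that survives at all stages defines a coloring of all coordinates with impossible properties. The vector $\bigotimes_xt$ accepts all colors at all coordinates and is unaffected.

\section{Coherent injections}\label{sec:coherent}

We identify an ordinal with the set of smaller ordinals; $\omega_1$ is the first uncountable ordinal, of cardinality $\aleph_1$. We use three facts: every $\alpha<\omega_1$ is countable; every countable subset of $\omega_1$ is contained in some $\alpha<\omega_1$; and every limit ordinal $\alpha<\omega_1$ is the supremum of a sequence $\alpha_0<\alpha_1<\cdots$. \emph{Almost all} means all but finitely many, and for functions with the same domain $g=^*g'$ means $g(x)=g'(x)$ for almost all $x$.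

Each $\alpha<\omega_1$ has an injection $e_\alpha:\alpha\to\omega$. These cannot be chosen to extend one another, since their union would inject $\omega_1$ into $\omega$. They can be chosen to extend one another up to finitely many errors. This is classical (see the construction of an Aronszajn tree in \cite[Ch.~II]{Kunen}); we include the proof.

\begin{lemma}\label{lem:coherent}
There are injections $e_\alpha:\alpha\to\omega$ $(\alpha<\omega_1)$ that are \emph{coherent}: $e_\alpha|_\beta=^*e_\beta$ whenever $\beta<\alpha<\omega_1$.
\end{lemma}

\begin{proof}
We use recursion on $\alpha$ and require also that $\omega\setminus\operatorname{ran}e_\alpha$ be infinite, so that there is always room to continue. Let $e_0=\emptyset$, and let $e_{\alpha+1}$ extend $e_\alpha$ by sending $\alpha$ to a value outside $\operatorname{ran}e_\alpha$. This preserves all three requirements.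

Let $\alpha$ be a limit ordinal, the supremum of $\alpha_0<\alpha_1<\cdots$. We build injections $h_n:\alpha_n\to\omega$ with $h_n=^*e_{\alpha_n}$ that do extend one another. Put $h_0=e_{\alpha_0}$. Given $h_n$, write $e=e_{\alpha_{n+1}}$; then $h_n=^*e|_{\alpha_n}$ by coherence. Call $x\in\alpha_{n+1}\setminus\alpha_n$ \emph{bad} if $e(x)=h_n(y)$ for some $y<\alpha_n$. Then $h_n(y)\neq e(y)$, since $e$ is injective and $x\neq y$; there are finitely many such $y$, hence finitely many bad $x$. The set $\omega\setminus(\operatorname{ran}h_n\cup\operatorname{ran}e)$ is infinite, because almost all values of $h_n$ are values of $e$. Let $h_{n+1}$ equal $h_n$ on $\alpha_n$, equal $e$ at the points of $\alpha_{n+1}\setminus\alpha_n$ that are not bad, and take distinct values in that infinite set at the bad points. Then $h_{n+1}$ is injective and $h_{n+1}=^*e$.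

The union $h=\bigcup_nh_n:\alpha\to\omega$ is injective, but it may be onto, so we free infinitely many values. Put $e_\alpha(\alpha_n)=h(\alpha_{2n})$ and $e_\alpha(x)=h(x)$ for $x\notin\{\alpha_0,\alpha_1,\dots\}$. This map is injective and misses all $h(\alpha_{2n+1})$. Below $\alpha_m$ it differs from $h_m$ at most at $\alpha_0,\dots,\alpha_{m-1}$, so $e_\alpha|_{\alpha_m}=^*e_{\alpha_m}$. For $\beta<\alpha$ choose $m$ with $\beta<\alpha_m$; then $e_\alpha|_\beta=^*e_{\alpha_m}|_\beta=^*e_\beta$.
\end{proof}

Fix such a family. It cannot be glued, not even up to finite errors.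

\begin{lemma}\label{lem:noglue}
There is no function $g:\omega_1\to\omega$ with $g|_\alpha=^*e_\alpha$ for all $\alpha<\omega_1$.
\end{lemma}

\begin{proof}
Suppose $g$ exists and let $n\in\omega$. For each $\alpha$ the set $g^{-1}(n)\cap\alpha$ is finite, since $e_\alpha$ takes the value $n$ at most once. If $g^{-1}(n)$ were infinite, it would have a countably infinite subset, which lies in some $\alpha<\omega_1$. So each $g^{-1}(n)$ is finite and $\omega_1=\bigcup_ng^{-1}(n)$ is countable, which is false.
\end{proof}

\section{The regular algebra $Q$}\label{sec:Q}

\subsection*{Restricted tensor products}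
For $X\subseteq\omega_1$ let $T_X$ be the vector space with basis the symbols $\bigotimes_{x\in X}u_x$, where $u_x\in\{t,v_0,v_1,\dots\}$ and $u_x=t$ for almost all $x$. For arbitrary $u_x\in V$ with $u_x=t$ for almost all $x$, define $\bigotimes u_x\in T_X$ by expanding the finitely many exceptional factors in the basis; the result is linear in each factor. For finite $X$ this is $V^{\otimes X}$, and $T_\emptyset=k$.

If $a_x\in\operatorname{End}_k(V)$ and $a_xt=t$ for almost all $x\in X$, let $\bigotimes a_x$ be the operator on $T_X$ with $\bigotimes u_x\mapsto\bigotimes a_xu_x$ on the basis. By linearity in each factor the formula holds for all tensors $\bigotimes u_x$. Consequently $\bigotimes a_x$ is linear in each factor, it vanishes if one factor vanishes, and $(\bigotimes a_x)(\bigotimes b_x)=\bigotimes a_xb_x$. In the same way, functionals $\varphi_x\in V^*$ with $\varphi_x(t)=1$ for almost all $x$ define $\bigotimes\varphi_x\in T_X^*$ with $\bigotimes u_x\mapsto\prod\varphi_x(u_x)$.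

Put $T=T_{\omega_1}$, so $\dim_kT=\aleph_1$, and $\mathbf t=\bigotimes_{x<\omega_1}t$. For $\alpha<\omega_1$ we have $T=T_\alpha\otimes T_{\omega_1\setminus\alpha}$, and we regard $T_\alpha$ as a subspace of $T$ by inserting $t$ at all $x\ge\alpha$. An element of $T$ involves finitely many coordinates, so $T$ is the increasing union of the $T_\alpha$.

\subsection*{The layers $N_\alpha$}
We want a decreasing chain of ideals $P_\alpha$, each with $P_\alpha T=T$, such that every maximal right ideal contains one of them. In Example~\ref{ex:one} the ideal $K$ of finite rank operators had $KV=V$, and Lemma~\ref{lem:finiterank}(d) is the source of regularity. So at stage $\alpha$ we use finite rank operators on $T_\alpha$, extended by the identity. For infinite $\alpha$, a rank one operator $\bigotimes_{x<\alpha}[u_x,\varphi_x]$ needs a functional at each of infinitely many coordinates, and here we prescribe the color $e_\alpha(x)$.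

For $\alpha<\omega_1$ let $\mathcal E_\alpha$ be the set of families $a=(a_x)_{x<\omega_1}$ with
\[
a_x=1\ \ (x\ge\alpha),\qquad a_x\in K\ \ (x<\alpha),\qquad a_x=E_{e_\alpha(x)}\ \text{ for almost all }x<\alpha .
\]
By \eqref{eq:E}, $a_xt=t$ for almost all $x$. Let $N_\alpha\subseteq\operatorname{End}_k(T)$ be the span of the operators $\bigotimes a_x$ with $a\in\mathcal E_\alpha$. Then $N_0=k\cdot1$. Let $\varepsilon_\alpha\in N_\alpha$ be the operator with factors $E_{e_\alpha(x)}$ at all $x<\alpha$; it fixes $\mathbf t$, so $N_\alpha\neq0$.

\begin{lemma}\label{lem:product}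
$N_\alpha N_\beta\subseteq N_{\max(\alpha,\beta)}$ for all $\alpha,\beta<\omega_1$.
\end{lemma}

\begin{proof}
Let $a\in\mathcal E_\alpha$, $b\in\mathcal E_\beta$, $\mu=\min(\alpha,\beta)$, $\gamma=\max(\alpha,\beta)$. We show $(a_xb_x)_x\in\mathcal E_\gamma$. For $x\ge\gamma$, $a_xb_x=1$. For $\mu\le x<\gamma$ one factor is $1$ and the other is the $x$-th term of the family in $\mathcal E_\gamma$. For $x<\mu$, $a_xb_x\in K$, and for almost all such $x$ we have $a_xb_x=E_{e_\alpha(x)}E_{e_\beta(x)}=E_{e_\beta(x)}$ by \eqref{eq:E}. If $\alpha\le\beta$ this is $E_{e_\gamma(x)}$. If $\beta<\alpha$, it is $E_{e_\gamma(x)}$ for almost all $x<\beta$ by coherence.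
\end{proof}

A product keeps the color of its right factor, so without coherence a short right factor would recolor infinitely many coordinates of a long left factor. By Lemma~\ref{lem:product},
\[
Q=\sum_{\alpha<\omega_1}N_\alpha
\]
is a unital subalgebra of $\operatorname{End}_k(T)$, and $P_\alpha=\sum_{\alpha\le\gamma<\omega_1}N_\gamma$ is a two-sided ideal of $Q$. We view $T$ as a left $Q$-module.

Let $T'_\alpha\subseteq T_\alpha^*$ be the span of the functionals $\bigotimes_{x<\alpha}\varphi_x$ with $\varphi_x\in V'$ and $\varphi_x=f_{e_\alpha(x)}$ for almost all $x$.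

\begin{lemma}\label{lem:layer}
For $\alpha<\omega_1$, the space $T'_\alpha$ separates the points of $T_\alpha$, and
\[
N_\alpha=\{\,n\otimes1:\ n\in\mathcal F(T_\alpha,T'_\alpha)\,\},
\]
where $1$ is the identity of $T_{\omega_1\setminus\alpha}$. Moreover $\dim_kN_\alpha\le\aleph_0$ and $\dim_kQ\le\aleph_1$.
\end{lemma}

\begin{proof}
Let $u_x\in V$, $\varphi_x\in V'$ $(x<\alpha)$ with $u_x=t$ and $\varphi_x=f_{e_\alpha(x)}$ for almost all $x$. Evaluating on a basis tensor $\bigotimes w_x$ gives $\bigotimes\varphi_x(w_x)u_x=\prod\varphi_x(w_x)\cdot\bigotimes u_x$, that is,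
\[
\bigotimes_{x<\alpha}[u_x,\varphi_x]=\Bigl[\,\bigotimes_{x<\alpha}u_x,\ \bigotimes_{x<\alpha}\varphi_x\Bigr].
\]
The right sides span $\mathcal F(T_\alpha,T'_\alpha)$. The left sides, tensored with $1$, lie in $N_\alpha$, and they span it: expand the finitely many exceptional factors $a_x\in K$ of a family in $\mathcal E_\alpha$ as sums of rank one operators.

For separation, we first show by induction on $|G|$ that for finite $G$ and $0\neq\tau\in T_G$ there are $\varphi_x\in V'$ with $(\bigotimes_{x\in G}\varphi_x)(\tau)\neq0$. The case $G=\emptyset$ is trivial. For $y\in G$ write $\tau=\sum w_i\otimes\tau_i$ with $w_i\in V$ independent, $\tau_i\in T_{G\setminus\{y\}}$ and $\tau_1\neq0$. Choose $\varphi_y\in V'$ with $\varphi_y(w_i)=\delta_{1i}$ by Lemma~\ref{lem:finiterank}(a), and a product functional $\psi$ with $\psi(\tau_1)\neq0$; then $(\varphi_y\otimes\psi)(\tau)=\psi(\tau_1)\neq0$. Now a nonzero element of $T_\alpha$ comes from some $0\ne\tau\in T_G$, $G\subseteq\alpha$ finite, by inserting $t$ elsewhere. Complete the $\varphi_x$ by $\varphi_x=f_{e_\alpha(x)}$ for $x\in\alpha\setminus G$; since $f_n(t)=1$, the value does not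 change.

As $\alpha$ is countable, $T_\alpha$ has a countable basis, and $T'_\alpha$ is spanned by the countably many $\bigotimes f_{g(x)}$ with $g=^*e_\alpha$. The dimension bounds follow.
\end{proof}

The map $n\mapsto n\otimes1$ is multiplicative, and $n\otimes1$ acts on the subspace $T_\alpha\subseteq T$ as $n$. So Lemma~\ref{lem:finiterank} transfers to $N_\alpha$.

\begin{lemma}\label{lem:units}
For $\alpha<\omega_1$ and $\tau_1,\dots,\tau_r\in T$ there is an idempotent $h\in P_\alpha$ with $h\tau_i=\tau_i$ for all $i$. In particular $P_\alpha T=T$.
\end{lemma}

\begin{proof}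
Choose $\gamma\ge\alpha$ with all $\tau_i\in T_\gamma$. Lemmas~\ref{lem:layer} and~\ref{lem:finiterank}(b) give $h\in N_\gamma\subseteq P_\alpha$.
\end{proof}

\subsection*{Regularity}
We pass from the layers to $Q$ with a standard extension lemma.

\begin{lemma}\label{lem:extension}
Let $I$ be an ideal of a ring $S$ such that $S/I$ is regular and every $c\in I$ has $d\in I$ with $c=cdc$. Then $S$ is regular.
\end{lemma}

\begin{proof}
Given $a\in S$, choose $b$ with $c=a-aba\in I$, and $d$ with $c=cdc$. Since $c=a(1-ba)=(1-ab)a$, we get $a=aba+cdc=a\,[\,b+(1-ba)d(1-ab)\,]\,a$.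
\end{proof}

\begin{proposition}\label{prop:Qregular}
$Q$ is regular.
\end{proposition}

\begin{proof}
For a finite set $G\subseteq\omega_1$ with $0\in G$, the sum $Q_G=\sum_{\alpha\in G}N_\alpha$ is a unital subalgebra by Lemma~\ref{lem:product}, and every element of $Q$ lies in some $Q_G$. We show by induction on $|G|$ that $Q_G$ is regular. First, $Q_{\{0\}}=k$. Let $|G|>1$ and $\delta=\max G$. By Lemma~\ref{lem:product}, $N_\delta$ is an ideal of $Q_G$; by Lemmas~\ref{lem:layer} and~\ref{lem:finiterank}(d), every $c\in N_\delta$ has $d\in N_\delta$ with $c=cdc$; and $Q_G/N_\delta$ is a homomorphic image of the regular ring $Q_{G\setminus\{\delta\}}$. Apply Lemma~\ref{lem:extension}.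
\end{proof}

\section{Maximal right ideals of $Q$}\label{sec:max}

By Lemma~\ref{lem:units}, every element $\tau$ of the left module $T$ lies in $P_\alpha\tau$ for all $\alpha$. On the right the opposite happens.

\begin{proposition}\label{prop:key}
Let $S$ be a right $Q$-module and $\sigma\in S$ with $\sigma\in\sigma P_\alpha$ for all $\alpha<\omega_1$. Then $\sigma=0$. Consequently every maximal right ideal $M$ of $Q$ contains $P_\alpha$ for some $\alpha<\omega_1$.
\end{proposition}

The model case is $\sigma=\sigma\varepsilon_\alpha$ for all $\alpha$. There the computation of Section~\ref{sec:one}, done at a coordinate $x$, shows that a nonzero $\sigma$ forces $e_\alpha(x)=e_\beta(x)$ whenever both are defined, and then the $e_\alpha$ glue. In general we are given only an element of $P_\alpha$ that fixes $\sigma$; it is a sum of tensors from several layers and has no single factor at $x$. Step~1 replaces it by one tensor that differs from $\varepsilon_\alpha$ in finitely many factors.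

\begin{proof}
Suppose $\sigma\neq0$, and choose $q_\alpha\in P_\alpha$ with $\sigma q_\alpha=\sigma$ for each $\alpha$.

\emph{Step 1. For each $\alpha$ there are a finite set $F_\alpha\subseteq\alpha$ and a family $(b^\alpha_x)_x\in\mathcal E_\alpha$ with $b^\alpha_x=E_{e_\alpha(x)}$ for all $x\in\alpha\setminus F_\alpha$, such that $b_\alpha=\bigotimes_xb^\alpha_x$ satisfies $\sigma b_\alpha=\sigma$.}

It suffices to find such a $b_\alpha$ with $q_\alpha b_\alpha=q_\alpha$, for then $\sigma b_\alpha=\sigma q_\alpha b_\alpha=\sigma q_\alpha=\sigma$. Write $q_\alpha$ as a linear combination of operators $\bigotimes_xa^{(i)}_x$, $i=1,\dots,s$, with $a^{(i)}\in\mathcal E_{\gamma_i}$ and $\gamma_i\ge\alpha$. By the definition of $\mathcal E_{\gamma_i}$ and coherence, there is a finite $F_\alpha\subseteq\alpha$ with $a^{(i)}_x=E_{e_{\gamma_i}(x)}=E_{e_\alpha(x)}$ for all $x\in\alpha\setminus F_\alpha$ and all $i$. For $x\in F_\alpha$ we have $x<\gamma_i$, so all $a^{(i)}_x$ lie in $K$, and Lemma~\ref{lem:finiterank}(c) gives $d_x\in K$ with $a^{(i)}_xd_x=a^{(i)}_x$ for all $i$. Put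
\[
b^\alpha_x=d_x\ \ (x\in F_\alpha),\qquad b^\alpha_x=E_{e_\alpha(x)}\ \ (x\in\alpha\setminus F_\alpha),\qquad b^\alpha_x=1\ \ (x\ge\alpha).
\]
In each of the three ranges $a^{(i)}_xb^\alpha_x=a^{(i)}_x$; in the second because $E_n$ is idempotent. Hence $q_\alpha b_\alpha=q_\alpha$.

\emph{Step 2. If $x<\min(\alpha,\beta)$ and $x\notin F_\alpha\cup F_\beta$, then $e_\alpha(x)=e_\beta(x)$.}

Suppose $i=e_\alpha(x)$ and $j=e_\beta(x)$ are different. The $x$-th factors of $b_\alpha$ and $b_\beta$ are $E_i$ and $E_j$. Let $c\in N_\alpha$ be obtained from $b_\alpha$ by replacing the $x$-th factor by $[v_j,f_i]\in K$ and keeping all others. By \eqref{eq:c}, the $x$-th factor of $b_\alpha c$ is $0$, so $b_\alpha c=0$. The $x$-th factor of $b_\beta c$ is $E_j[v_j,f_i]=E_i$ by \eqref{eq:c}, that of $b_\beta b_\alpha$ is $E_jE_i=E_i$ by \eqref{eq:E}, and at $y\neq x$ both operators have the factor $b^\beta_yb^\alpha_y$. So $b_\beta c=b_\beta b_\alpha$, and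
\[
0=\sigma b_\alpha c=\sigma c=\sigma b_\beta c=\sigma b_\beta b_\alpha=\sigma b_\alpha=\sigma,
\]
a contradiction.

\emph{Step 3.} For $x<\omega_1$ let $g(x)=e_\alpha(x)$ if there is $\alpha>x$ with $x\notin F_\alpha$, and $g(x)=0$ otherwise. By Step~2 the value does not depend on $\alpha$. For every $\alpha$, the functions $g|_\alpha$ and $e_\alpha$ agree on $\alpha\setminus F_\alpha$, so $g|_\alpha=^*e_\alpha$. This contradicts Lemma~\ref{lem:noglue}, and the first statement is proved.

Let $M$ be a maximal right ideal containing no $P_\alpha$. Then $M+P_\alpha=Q$ for each $\alpha$, so $1=m+q$ with $m\in M$, $q\in P_\alpha$, and $\sigma=1+M\in Q/M$ satisfies $\sigma q=q+M=\sigma$. Hence $\sigma=0$, that is $M=Q$, a contradiction.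
\end{proof}

\begin{remark}\label{rem:hypotheses}
Coherence of the $e_\alpha$ is used in Lemma~\ref{lem:product} and in Step~1; injectivity and the uncountable length are used only through Lemma~\ref{lem:noglue}. That lemma is exactly what the first statement needs. Run the construction with a coherent family for which some $g$ has $g|_\alpha=^*e_\alpha$ for all $\alpha$, for instance with all $e_\alpha$ identically $0$. Then $\sigma=\bigotimes_xf_{g(x)}$ is a nonzero element of the right $Q$-module $T^*$, and by \eqref{eq:E} it is fixed by the element of $N_\alpha$ with factors $E_{g(x)}$ at all $x<\alpha$. The same happens if we use only the coordinates and layers below a countable ordinal $\lambda$, with $g=e_\lambda$.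
\end{remark}

\section{End of the proofs}\label{sec:end}

\begin{proof}[Proof of Proposition~\ref{prop:pair}]
The algebra $Q$ is regular by Proposition~\ref{prop:Qregular}, $\dim_kQ\le\aleph_1$ by Lemma~\ref{lem:layer}, and $\dim_kT=\aleph_1$. A maximal right ideal $M$ contains some $P_\alpha$ by Proposition~\ref{prop:key}, so $MT\supseteq P_\alpha T=T$ by Lemma~\ref{lem:units}.
\end{proof}

With the reduction in Section~\ref{sec:criterion}, this completes the proof of Theorem~\ref{thm:main}: a right and left SF ring need not be regular.

\begin{proof}[Proof of Theorem~\ref{thm:primitive}]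
\emph{$Q$ is left primitive.} The module $T$ is faithful because $Q\subseteq\operatorname{End}_k(T)$. Let $0\neq\tau\in T$ and $\tau'\in T$, and choose $\alpha$ with $\tau,\tau'\in T_\alpha$. By Lemma~\ref{lem:layer} there is $\varphi\in T'_\alpha$ with $\varphi(\tau)=1$, and $[\tau',\varphi]\otimes1\in N_\alpha$ sends $\tau$ to $\tau'$. So $Q\tau=T$, and $T$ is simple.

\emph{$Q$ is not right primitive.} A simple right module is $Q/M$ with $M$ maximal, and $M\supseteq P_\alpha$ for some $\alpha$ by Proposition~\ref{prop:key}. As $P_\alpha$ is a two-sided ideal, $QP_\alpha\subseteq M$, so $P_\alpha$ annihilates $Q/M$; and $P_\alpha\supseteq N_\alpha\neq0$.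

\emph{A right SF ring that is not left SF.} Regard $T$ as a $Q$-$k$-bimodule and let $R=\left(\begin{smallmatrix}Q&T\\0&k\end{smallmatrix}\right)$. By Corollary~\ref{cor:triangular} and Proposition~\ref{prop:pair}, $R$ is right SF. The only maximal left ideal of $k$ is $0$, and $T\cdot0=0\neq T$, so $R$ is not left SF.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kunen}
Kunen, \emph{Set Theory}.

\bibitem{bounded}
\emph{On rings whose right annihilators are bounded},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 5206F8039BA4B57A8B1093D62716E69D/\allowbreak S0017089509005163a.pdf/\allowbreak on\_rings\_\allowbreak whose\_right\_\allowbreak annihilators\_\allowbreak are\_bounded.pdf}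

\end{thebibliography}
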